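# Five-sets in which no edge contains a symmetric difference: $\mathrm{ex}(n,D_5)=p_5(n)$

## 1. A properly colored graph on the complement of an edge

A 5-graph $H$ on a finite set $\Omega$ is a family of 5-element subsets of $\Omega$, called edges. Write $A\triangle B=(A\setminus B)\cup(B\setminus A)$. Pairs and triples are unordered, and we write $ij$, $ijab$, $T\cup v$ for $\{i,j\}$, $\{i,j,a,b\}$, $T\cup\{v\}$. The shadow $\mathcal S$ of $H$ is the set of all 4-sets contained in at least one edge. Consider two conditions on $H$.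

* (F1) $|A\cap B|\le 3$ for distinct $A,B\in H$.
* (F2) If $A,B\in H$ and $|A\cap B|=3$, then the 4-set $A\triangle B$ is not in $\mathcal S$.

Under (F1) each 4-set in $\mathcal S$ lies in exactly one edge.

**Definition (the graph $G_A$).** Let $H$ satisfy (F1) and (F2), fix $A\in H$, and put $W=\Omega\setminus A$. The graph $G=G_A$ has vertex set $W$, and $ab$ is an edge of $G$ when $T\cup ab\in H$ for some triple $T\subset A$. The color of $ab$ is the 2-set $c(ab)=A\setminus T$.

So the ten pairs inside $A$ serve as colors, and the color of $ab$ is the pair that one removes from $A$ to make room for $ab$.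

**Lemma 1.** The triple $T$ in this definition is unique, so $c(ab)$ is well defined. The coloring is proper: two edges of $G$ with a common vertex have different colors. In particular $\deg_G v\le 10$ for every $v\in W$.

**Proof.** Suppose $T\ne T'$ are triples in $A$ with $T\cup ab,\,T'\cup ab\in H$. Two different triples in a 5-set share one or two elements. If they share two, the two edges share four vertices, against (F1). If they share one, the two edges share exactly three vertices, and their symmetric difference is $T\triangle T'$, a 4-subset of the edge $A$, hence a member of $\mathcal S$. This contradicts (F2). So $T$ is unique. If $ab$ and $ab'$ had the same color $A\setminus T$, then $T\cup ab$ and $T\cup ab'$ would share four vertices, against (F1). $\square$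

**Example 1.** On $\{1,\dots,8\}$ let $H_0$ have the edges $12345,\ 34567,\ 12568,\ 24578$. The pair $34567,12568$ shares two vertices; every other pair shares three. The symmetric differences of the latter five pairs are
$$1267,\quad 3468,\quad 1378,\quad 2368,\quad 1467,$$
and one checks that none of these is contained in any of the four edges. So (F1) and (F2) hold. For $A=12345$ we have $W=\{6,7,8\}$, and $G_A$ is a triangle with $c(67)=12$, $c(68)=34$, $c(78)=13$. At the vertex $6$ the two colors are disjoint; at $7$ and at $8$ they meet in one element. This small picture will return in Section 10.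

What is $G_A$ for? Condition (F1) makes it properly colored; condition (F2) will turn each of its edges, and many of its triangles, into 4-sets that no edge of $H$ contains. Counting these missing 4-sets in two ways decides an extremal problem, which we now pose.

## 2. Three edges with $A\triangle B\subseteq C$

A $k$-graph of order $n$ is a family of $k$-subsets of $[n]=\{1,\dots,n\}$. Let $D_k$ be the class of $k$-graphs with three edges $A,B,C$ such that $A\triangle B\subseteq C$. For instance $12345,\ 12346,\ 56789$ is a member of $D_5$, since $12345\triangle12346=56$. A $k$-graph is $D_k$-free if it has no three distinct edges $A,B,C$ with $A\triangle B\subseteq C$, and $\mathrm{ex}(n,D_k)$ is the maximum number of edges of a $D_k$-free $k$-graph of order $n$.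

Let $P_k(n)$ be the complete equipartite $k$-graph: split $[n]$ into $k$ parts of sizes as equal as possible, and take all $k$-sets that meet every part in exactly one vertex. It has
$$p_k(n)=\left\lfloor \frac{n}{k}\right\rfloor\left\lfloor \frac{n+1}{k}\right\rfloor\cdots\left\lfloor \frac{n+k-1}{k}\right\rfloor$$
edges. Bollobás conjectured that $\mathrm{ex}(n,D_k)=p_k(n)$, with $P_k(n)$ the only extremal system. The survey "Turán Type Problems" records that the equality holds for $k=3$ (Bollobás), for $k=4$ (Sidorenko), and for $k\le n\le 2k$ (Frankl and Füredi), where the value is $2^{n-k}$. For $k=5$ it says that a claimed proof (Kleitman and Sidorenko, 1991) for $n>n_0$ and for $n\equiv0\pmod 5$ was withdrawn. The question of these notes is whether $\mathrm{ex}(n,D_5)=p_5(n)$ for all large $n$ and for all $n$ divisible by 5. The answer is yes.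

The first thing to check is that $P_5(n)$ is admissible. A blow-up of a 5-graph $P$ is obtained by replacing the vertices by disjoint classes and each edge by all transversals of its five classes. So $P_5(n)$ is a blow-up of a single edge (some classes may be empty when $n<5$).

**Lemma 2.** A blow-up of a $D_5$-free 5-graph $P$ is $D_5$-free. In particular $P_5(n)$ is $D_5$-free.

**Proof.** Let $A,B,C$ be distinct edges of the blow-up with $A\triangle B\subseteq C$, projecting to $a,b,c\in P$. If $a=b$, then since $A\ne B$ there is a class in which $A$ and $B$ have different vertices; both lie in $A\triangle B\subseteq C$, but $C$ has at most one vertex in each class. If $a\ne b$, then $a\triangle b\subseteq c$: for a class in $a\setminus b$, the vertex of $A$ in it lies in $A\setminus B\subseteq C$, and similarly for $b\setminus a$. Moreover $c\ne a$, because $\emptyset\ne b\setminus a\subseteq c$, and likewise $c\ne b$. So $a,b,c$ are three distinct edges with $a\triangle b\subseteq c$, contradicting that $P$ is $D_5$-free. A single edge is trivially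 $D_5$-free. $\square$

**Small orders by hand.** For $n=5$ there is one 5-set, and $p_5(5)=1$. For $n=6$, write the edges as $[6]\setminus a$. Three distinct ones satisfy $([6]\setminus a)\triangle([6]\setminus b)=\{a,b\}\subseteq[6]\setminus c$. So three edges are always too many, and $\mathrm{ex}(6,D_5)=2=p_5(6)$.

For $n=7$, pass to complements: $H$ becomes a graph $F$ on 7 vertices, and $A\triangle B\subseteq C$ says that the graph edges $e,f,g$ satisfy $(e\triangle f)\cap g=\emptyset$. If $F$ is a matching, it has at most two edges, as three disjoint edges are forbidden. Otherwise it contains $e=xy$ and $f=xz$, with $e\triangle f=\{y,z\}$. So every other edge meets $\{y,z\}$. In particular no vertex has degree 3: a third edge $xw$ at $x$ would avoid $\{y,z\}$. This argument applies to every vertex, so $y$ and $z$ have degree at most 2 and account for at most one further edge each. Hence $|F|\le4=p_5(7)$.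

**How (F1) and (F2) enter.** Since $|A\triangle B|=10-2|A\cap B|$, a 5-set can contain $A\triangle B$ only if $|A\cap B|\ge3$. If $H$ is $D_5$-free, then (F2) holds: an edge $C\supseteq A\triangle B$ would differ from $A$ and $B$, because $A\triangle B\not\subseteq A$ and $A\triangle B\not\subseteq B$. Conversely (F1) and (F2) together imply that $H$ is $D_5$-free. So Example 1 is $D_5$-free. Condition (F1) is not automatic, as the two edges of $P_5(6)$ share four vertices. The next section shows why we may assume it after passing to weights.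

## 3. The polynomial $p_H$, the main theorems, and one proposition

For $x\in\mathbb R_{\ge0}^\Omega$ and $S\subseteq\Omega$ write $x_S=\prod_{i\in S}x_i$ and $x(S)=\sum_{i\in S}x_i$, and put
$$p_H(x)=\sum_{E\in H}x_E,\qquad \lambda(H)=\max\{p_H(x):x\ge0,\ x(\Omega)=1\},\qquad \lambda_0=5^{-5}=\tfrac1{3125}.$$

**Example 2.** For a single edge, $\lambda=\max x_1\cdots x_5=5^{-5}$. For two edges sharing four vertices, $p_H=x_1x_2x_3x_4(x_5+x_6)$, and again $\lambda=5^{-5}$; there are many maximizers, and some are supported on only five vertices.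

The main results are the following three.

**Theorem 3.** Every $D_5$-free 5-graph has $\lambda(H)\le5^{-5}$. Hence $\mathrm{ex}(n,D_5)\le(n/5)^5$ for all $n$, and $\mathrm{ex}(n,D_5)=p_5(n)$ if $5\mid n$.

**Theorem 4.** There is $n_0$ with $\mathrm{ex}(n,D_5)=p_5(n)$ for all $n>n_0$.

**Theorem 5.** If $5\mid n$ or $n>n_0$ (for a suitable $n_0$), then $P_5(n)$ is the unique extremal system up to isomorphism.

All three rest on one statement.

**Proposition 6.** Let $H$ be a $D_5$-free 5-graph on a finite set $\Omega$, $|\Omega|=N$, satisfying (F1). Let $x$, with all $x_i>0$, maximize $p_H$ over the simplex. If $p_H(x)\ge5^{-5}$, then $N=5$.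

The bridge from Proposition 6 to the theorems is a covering property.

**Lemma 7.** Let $P$ be a $D_5$-free 5-graph in which any two vertices lie in a common edge. Then $P$ satisfies (F1). Moreover, if $\lambda(H)>0$ and $x$ is a maximizer of $p_H$ whose support $\Omega$ has minimal size, then any two vertices of $\Omega$ lie in a common edge of $H[\Omega]$, the 5-graph of edges of $H$ inside $\Omega$.

**Proof.** If $A,B\in P$ and $|A\cap B|=4$, then $A\triangle B=\{u,v\}$ lies in some edge $C$. Neither $A$ nor $B$ contains both $u$ and $v$, so $C\ne A,B$, and $A,B,C$ is forbidden. For the second part, suppose $u,v\in\Omega$ lie in no common edge of $H[\Omega]$, and let $e_u,e_v$ be unit vectors. As no monomial contains both $x_u$ and $x_v$, the function $\theta\mapsto p_{H[\Omega]}(x+\theta(e_u-e_v))$ is affine, with slope $\partial_up-\partial_vp$. This slope is $0$, since $x$ is a maximizer with all coordinates in $\Omega$ positive. Taking $\theta=x_v$ gives a maximizer with smaller support, a contradiction. $\square$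

**Proof of Theorem 3 from Proposition 6.** Let $H$ be $D_5$-free. We may assume $\lambda(H)>0$; choose a maximizer with minimal support $\Omega$. By Lemma 7, $H[\Omega]$ satisfies (F1), and it is $D_5$-free. If $\lambda(H)\ge5^{-5}$, Proposition 6 gives $|\Omega|=5$, so $H[\Omega]$ is a single edge and $\lambda(H)=5^{-5}$. Thus $\lambda(H)\le5^{-5}$ always. For $H$ on $[n]$, $|H|=n^5p_H(\frac1n,\dots,\frac1n)\le(n/5)^5$. If $5\mid n$, the right side is $p_5(n)$, which is attained by Lemma 2. $\square$

Sections 4–11 prove Proposition 6; Sections 12 and 13 prove Theorems 4 and 5.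

## 4. Identities at a positive maximizer

From here through Section 11, $H$ and $x$ are as in Proposition 6, $\lambda=p_H(x)\ge\lambda_0$, and we suppose $N\ge6$ and look for a contradiction. (Since $\lambda>0$, $N\ge5$ holds anyway.) By Section 2, (F2) holds.

Let $e_k$ be the $k$-th elementary symmetric function of $x$, and $e_k(S)$ that of $(x_i)_{i\in S}$. Put $s=\sum x_i^2$ and $s_3=\sum x_i^3$, so
$$e_2=\frac{1-s}2,\qquad e_3=\frac{1-3s+2s_3}6 .$$
We shall use Maclaurin's inequality: for nonnegative numbers, $\big(e_k/\binom Nk\big)^{1/k}$ does not increase with $k$. Since $e_1=1$, it gives $e_k\le\binom NkN^{-k}\le\frac1{k!}$.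

**Step 1: first derivatives.** The purpose is to bound single weights. By Lagrange multipliers all $\partial_ip_H(x)$ are equal, and by Euler's identity $\sum x_i\partial_ip_H=5\lambda$; so $\partial_ip_H(x)=5\lambda$ for every $i$. Then $5\lambda x_i=\sum_{E\ni i}x_E\le\lambda$, that is, $x_i\le\frac15$.

**Step 2: second derivatives.** The purpose is a quadratic inequality special to a maximum. Let $\lambda_{ij}=\sum_{E\supset ij}x_{E\setminus ij}=\partial_i\partial_jp_H$ for $i\neq j$, and let $M=(\lambda_{ij})$ with zero diagonal. Euler's identity for $\partial_ip_H$ gives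
$$\sum_jx_j\lambda_{ij}=20\lambda\ \text{ for all } i,\qquad \sum_{i<j}x_ix_j\lambda_{ij}=10\lambda. \tag{1}$$
As $x$ is an interior maximum, $z^TMz\le0$ whenever $\sum z_i=0$. For any vector $u$ put $\alpha=\sum u_i$ and $u=\alpha x+z$; then $\sum z_i=0$, and $x^TMz=20\lambda\sum z_i=0$ by (1), and $x^TMx=20\lambda$. Hence
$$u^TMu=20\lambda\alpha^2+z^TMz\le20\lambda\alpha^2. \tag{2}$$

**Step 3: averages over edges.** The purpose is to know the mean weight of an edge and its second moment. For $A\in H$ put $t_A=x(A)$, and let $\mathbb E\varphi=\frac1\lambda\sum_{A\in H}x_A\varphi(A)$, so $\mathbb E1=1$. Since $\sum_{A\ni i}x_A=5\lambda x_i$,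
$$\mathbb E\,t=5s,\qquad \mathbb E\sum_{i\in A}x_i^2=5s_3. \tag{3}$$
Put $\varepsilon=\mathbb E\,e_2(A)=\frac1\lambda\sum_{i<j}x_i^2x_j^2\lambda_{ij}$. With $u_i=x_i^2$, (2) reads $2\lambda\varepsilon\le20\lambda s^2$. Since $t_A^2=\sum_{i\in A}x_i^2+2e_2(A)$,
$$\varepsilon\le10s^2,\qquad \mathbb E\,t^2=5s_3+2\varepsilon\le5s_3+20s^2. \tag{4}$$

**Step 4: triples.** The purpose is to record how edges extend a triple. For a triple $T$ let $L(T)$ be the set of pairs $ab$ with $T\cup ab\in H$. By (F1) it is a matching, that is, its pairs are disjoint. Let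
$$w(T)=\sum_{ab\in L(T)}x_ax_b,\qquad D(T)=\{v\notin T:\ T\cup v\notin\mathcal S\},\qquad \delta(T)=x(D(T)).$$
So $D(T)$ is the set of vertices outside $T$ not covered by $L(T)$. In Example 1, $L(245)=\{13,78\}$ and $D(245)=\{6\}$. Since $x_ax_b\le\frac12(x_a^2+x_b^2)$ and $L(T)$ is a matching,
$$0\le w(T)\le\tfrac s2,\qquad \sum_Tx_Tw(T)=\tbinom53\lambda=10\lambda. \tag{5}$$
Put $W_2=\sum_Tx_Tw(T)^2$. By Cauchy–Schwarz, $(10\lambda)^2\le e_3W_2$, so
$$W_2\ge\frac{100\lambda^2}{e_3}. \tag{6}$$

**Step 5: 4-sets.** The purpose is to measure the missing 4-sets. Summing $\partial_ip_H=5\lambda$ over $i$, and using that each member of $\mathcal S$ lies in exactly one edge,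
$$5\lambda N=\sum_i\sum_{E\ni i}x_{E\setminus i}=\sum_{R\in\mathcal S}x_R .$$
With $\tau=\sum_{R\notin\mathcal S}x_R$ (sum over 4-sets) this gives
$$\tau=e_4-5\lambda N\ge0,\qquad \sum_Tx_T\delta(T)=4\tau, \tag{7}$$
the second because each missing 4-set $T\cup v$ is counted once for each of its four triples.

**Step 6: a bound on $s_3$.** The purpose is to control $s_3$ by $s$ alone. Let $r=1-5s$. As $\frac1N\le s\le\frac15\sum x_i=\frac15$, we have $0\le r\le1-\frac5N$. For every real $\alpha$, Step 1 gives $\sum_i(x_i-\alpha)^2(x_i-\frac15)\le0$. Expanding,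
$$s_3\le\frac s5-\frac{2\alpha r}5+\frac{\alpha^2(N-5)}5,$$
and $\alpha=\frac r{N-5}$ yields
$$s_3\le\frac s5-\frac{r^2}{5(N-5)}. \tag{8}$$
Finally $r>0$: if $r=0$, then $\sum x_i(\frac15-x_i)=0$, so all $x_i=\frac15$ and $N=5$, contrary to assumption.

## 5. Counting 4-sets: the case $N\ge19$

The first thing to try is (7) alone: there are only so many 4-sets. By (7) and Maclaurin,
$$\lambda\le\frac{e_4}{5N}\le\frac{\binom N4}{5N^5}=\frac{(N-1)(N-2)(N-3)}{120N^4}. \tag{9}$$
The right side decreases for real $N>12$, since its logarithmic derivative is $\frac1{N-1}+\frac1{N-2}+\frac1{N-3}-\frac4N<\frac3{N-3}-\frac4N<0$ there. At $N=19$,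
$$3125\cdot18\cdot17\cdot16=15\,300\,000<15\,638\,520=120\cdot19^4,$$
so $\lambda<\lambda_0$ for all $N\ge19$, a contradiction.

At $N=18$ the argument stops: $3125\cdot17\cdot16\cdot15=12\,750\,000>12\,597\,120=120\cdot18^4$, so the bound in (9) exceeds $\lambda_0$. This bound uses only (F1). From now on (F2) must be used.

## 6. Counting with $G_A$: the case $6\le N\le14$

**Step 1: an identity for $G_A$.** The purpose is to express $W_2$ through the graphs $G_A$. Let $U_A=\sum_{ab\in G_A}x_ax_b$. For $T\subset A$ the pair $A\setminus T$ belongs to $L(T)$; the other pairs of $L(T)$ are disjoint from it and from $T$, so they lie in $W$, and they are exactly the edges of $G_A$ with color $A\setminus T$. Summing over the ten triples,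
$$\sum_{T\subset A}w(T)=e_2(A)+U_A,\qquad \sum_Ax_AU_A=W_2-\lambda\varepsilon. \tag{10}$$
The second identity follows because $\sum_Ax_A\sum_{T\subset A}w(T)=\sum_Tw(T)\sum_{A\supset T}x_A=\sum_Tw(T)\cdot x_Tw(T)=W_2$.

**Step 2: an inequality in $s$ and $s_3$.** The purpose is to compare (6) with the trivial bound $U_A\le e_2(W)$. Since $e_2(A)+e_2(W)=e_2-t_A(1-t_A)$, (10), (3) and (4) give
$$\frac{100\lambda^2}{e_3}\le W_2\le\lambda\,\mathbb E[e_2-t+t^2]\le\frac\lambda2\,(1-11s+40s^2+10s_3).$$
Multiply by $12e_3/\lambda$; as $1200\lambda_0=0.384$,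
$$0.384\le1200\lambda\le(1-3s+2s_3)(1-11s+40s^2+10s_3). \tag{11}$$

**Step 3: reduction to one variable.** The purpose is to turn (11) into a condition on $r$. Suppose $s_3\le\frac1{25}(1-r-cr^2)$. By (8) this holds with $c=\frac5{N-5}$, hence with any smaller positive $c$. The first factor of (11) is $6e_3>0$, so the second is positive too, and both increase with $s_3$. Substituting $s=\frac{1-r}5$ and the bound on $s_3$, the factors are at most
$$\tfrac{12}{25}\Big(1+\tfrac{13}{12}r-\tfrac c6r^2\Big)\quad\text{and}\quad \tfrac45\Big(1-\tfrac74r+\big(2-\tfrac c2\big)r^2\Big).$$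
Since $\frac{12}{25}\cdot\frac45=0.384$, we get $1\le\big(1+\frac{13}{12}r-\frac c6r^2\big)\big(1-\frac74r+(2-\frac c2)r^2\big)=1+rf_c(r)$ with
$$f_c(r)=-\tfrac23+\Big(\tfrac5{48}-\tfrac{2c}3\Big)r+\Big(\tfrac{13}6-\tfrac c4\Big)r^2-\Big(\tfrac c3-\tfrac{c^2}{12}\Big)r^3. \tag{12}$$
As $r>0$, $f_c(r)\ge0$. For $0<c\le1$ and $0\le r\le1$ we have $f_c''(r)\ge\frac{13}3-\frac c2-2c>0$, so $f_c$ is convex on $[0,1]$, and $f_c(0)<0$. Therefore, if $f_c(r_0)<0$ for some $r_0\in(0,1]$, then $f_c<0$ on $[0,r_0]$, and so $r>r_0$.

**Step 4: the contradiction for $6\le N\le14$.** Here $\frac5{N-5}\ge\frac59$, so we may take $c=\frac59$; and $r\le1-\frac5N\le\frac9{14}$. But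
$$f_{5/9}\big(\tfrac9{14}\big)=-\tfrac23-\tfrac{115}{432}\cdot\tfrac9{14}+\tfrac{73}{36}\cdot\tfrac{81}{196}-\tfrac{155}{972}\cdot\tfrac{729}{2744}<-0.6666-0.1711+0.8381-0.0423<0,$$
so $r>\frac9{14}$, a contradiction.

**Where this stops.** Insert the uniform values $s=\frac1N$, $s_3=\frac1{N^2}$ in (11). The right side becomes $\big(1-\frac1N\big)\big(1-\frac2N\big)\big(1-\frac{11}N+\frac{50}{N^2}\big)$. At $N=15$ it is $\frac{182}{225}\cdot\frac{110}{225}>0.395$, and it increases with $N\ge15$, because $1-11u+50u^2$ decreases for $u<0.11$. So for $N\ge15$ inequality (11) holds at uniform weights. And for $15\le N\le18$ the bound (9) is no obstacle either, since it decreases for $N>12$ and still exceeds $\lambda_0$ at $N=18$. The window $N\in\{15,16,17,18\}$, near uniform weights, needs a new ingredient.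

## 7. The window $15\le N\le18$: weights are nearly uniform

Before finding that ingredient, we use the two methods above to show that in the window the weights cannot be far from uniform. Put
$$\nu=Ns-1\ge0,\qquad y=\sqrt\nu,\qquad z_i=1-Nx_i,\qquad \sum z_i=0,\quad \sum z_i^2=N\nu .$$

**Step 1: bounds on $\nu$.** The purpose is to obtain $\nu<\frac1{16},\ \frac15,\ \frac12,\ \frac12$ for $N=15,16,17,18$ respectively.

For $N=15$ take $c=\frac12$: $48f_c(r)=-32-11r+98r^2-7r^3$, which at $r=\frac{31}{48}$ is less than $-32-7.104+40.876-1.885<-0.1$. So $r>\frac{31}{48}$, that is, $\nu=2-3r<\frac1{16}$.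

For $N=16$ take $c=\frac5{11}$: the coefficients of $r,r^2,r^3$ in $f_c$ are $-\frac{35}{176},\ \frac{271}{132},\ -\frac{195}{1452}$, so $f_c(\frac58)<-0.6666-0.1242+0.8020-0.0327<-0.02$. So $r>\frac58$, that is, $\nu=2.2-3.2r<\frac15$.

For $N=17,18$ use 4-sets. Since $e_2=\frac{N-1-\nu}{2N}$, we have $e_2/\binom N2=N^{-2}\big(1-\frac\nu{N-1}\big)$, and Maclaurin gives
$$e_4\le\binom N4N^{-4}\Big(1-\frac\nu{N-1}\Big)^2, \tag{13}$$
while $e_4\ge5\lambda N\ge\frac N{625}$ by (7). With $\binom{17}4=2380$, $17^4=83521$ this gives $(1-\frac\nu{16})^2\ge0.954$; with $\binom{18}4=3060$, $18^4=104976$ it gives $(1-\frac\nu{17})^2\ge0.988$. Here $0\le\frac\nu{N-1}<1$ because $s<1$. If $\nu\ge\frac12$, the left sides would be at most $(\frac{31}{32})^2<0.939$ and $(\frac{33}{34})^2<0.943$. So $\nu<\frac12$ in both cases.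

**Step 2: bounds in terms of $\nu$.** The purpose is to replace $e_3$, $s_3$ and weights of sets by expressions in $N$ and $\nu$. We have $s=\frac{1+\nu}N$ and $r=\frac{N-5-5\nu}N$. Using $(N-5-5\nu)^2\ge(N-5)^2-10\nu(N-5)$ in (8),
$$s_3\le\frac{1+\nu}{5N}-\frac{N-5-10\nu}{5N^2}=\frac{1+(\frac N5+2)\nu}{N^2}.$$
Consequently
$$6e_3\le\frac{(N-1)(N-2)}{N^2},\qquad s-s_3\ge\frac{(N-1)+(0.8N-2)\nu}{N^2}; \tag{14}$$
in the first bound the coefficient of $\nu$ is $(4-2.6N)/N^2<0$ and was dropped. For a $k$-set $S$, $\sum_i\big(1_S(i)-\frac kN\big)z_i=-N\big(x(S)-\frac kN\big)$, and $\sum_i\big(1_S(i)-\frac kN\big)^2=\frac{k(N-k)}N$, so Cauchy–Schwarz gives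
$$\Big|x(S)-\frac kN\Big|\le\frac1N\sqrt{k(N-k)\nu}. \tag{15}$$
Since $\frac1{m-\nu}\ge\frac1m(1+\frac\nu m)$ for $0\le\nu<m$, and $600\lambda_0=0.192$,
$$\frac{300N\lambda_0}{e_2}=\frac{0.192N^2}{N-1-\nu}\ge\frac{0.192N^2}{N-1}\Big(1+\frac\nu{N-1}\Big),\qquad \frac{100\lambda_0}{e_3}\ge\frac{0.192N^2}{(N-1)(N-2)}. \tag{16}$$

## 8. Missing 4-sets across $A$ and $W$: the count from above

In Section 6 the condition (F2) entered only through the uniqueness of colors in $G_A$. But (F2) says that certain 4-sets are missing from $\mathcal S$. The new idea is to count missing 4-sets with two vertices in an edge $A$ and two outside.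

**Definition.** For $A\in H$, $W=\Omega\setminus A$, and $a\ne b$ in $W$ let
$$K_{ab}=\{ij\subset A:\ ijab\notin\mathcal S\},\qquad Y_A=\sum_{ab\subset W}|K_{ab}|\,x_ax_b .$$
In Example 1, with $A=12345$, the only edge containing $6$ and $8$ is $12568$, so $K_{68}$ consists of the seven pairs in $A$ other than $12,15,25$.

**Step 1: exchanging the order of summation.** The purpose is to write $\sum_Ax_AY_A$ through pairs $ij$. For a pair $ij$ let $L(ij)=\{T:T\cup ij\in H,\ T\cap ij=\emptyset\}$, so $\lambda_{ij}=\sum_{T\in L(ij)}x_T$. With $ab$ ranging over pairs in $\Omega\setminus ij$, put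
$$\sigma_{ij}=\sum_{T\in L(ij)}e_2(T)=\sum_{ab:\,ijab\in\mathcal S}x_ax_b,\qquad \eta_{ij}=e_2(\Omega\setminus ij)-\sigma_{ij}=\sum_{ab:\,ijab\notin\mathcal S}x_ax_b;$$
the second expression for $\sigma_{ij}$ is valid because each member of $\mathcal S$ is in exactly one edge. Writing $A=ij\cup T$,
$$\sum_Ax_AY_A=\sum_{i<j}x_ix_j\sum_{ab:\,ijab\notin\mathcal S}x_ax_b\sum_{T\in L(ij),\ T\cap ab=\emptyset}x_T .$$
If $ijab\notin\mathcal S$, no $T\in L(ij)$ contains both $a$ and $b$; those containing $a$ contribute $x_aw(ija)$ to $\lambda_{ij}$, those containing $b$ contribute $x_bw(ijb)$. So the inner sum is $\lambda_{ij}-x_aw(ija)-x_bw(ijb)$. The subtracted terms add up to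
$$\sum_{i<j}x_ix_j\sum_ax_a^2w(ija)\sum_{b:\,ijab\notin\mathcal S}x_b=\sum_{i<j}x_ix_j\sum_ax_a^2w(ija)\delta(ija)=\sum_Tx_Tx(T)w(T)\delta(T),$$
where in the last equality $T=ija$ and the three choices of $a\in T$ were summed. Hence
$$\sum_Ax_AY_A=Y_1-J,\qquad Y_1=\sum_{i<j}x_ix_j\lambda_{ij}\eta_{ij},\qquad J=\sum_Tx_T\,x(T)\,w(T)\,\delta(T)\ge0. \tag{17}$$

**Step 2: a formula for $Y_1$.** The purpose is to isolate the only nontrivial part. From $e_2=e_2(\Omega\setminus ij)+x_ix_j+(x_i+x_j)(1-x_i-x_j)$ we get $e_2(\Omega\setminus ij)=e_2-x_i-x_j+x_i^2+x_j^2+x_ix_j$. By (1), $\sum_{i<j}x_ix_j\lambda_{ij}(x_i-x_i^2+x_j-x_j^2)=\sum_i(x_i^2-x_i^3)\cdot20\lambda$. Therefore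
$$Y_1=10\lambda e_2-20\lambda(s-s_3)+\lambda\varepsilon-K,\qquad K=\sum_{i<j}x_ix_j\lambda_{ij}\sigma_{ij}. \tag{18}$$

**Step 3: $\sigma_{ij}$ is nearly $3N\lambda_{ij}$.** The purpose is to bound $K$ from below, since then it behaves like a sum of squares. First, the averages agree:
$$\sum_{i<j}x_ix_j\sigma_{ij}=6\sum_{R\in\mathcal S}x_R=30\lambda N=3N\sum_{i<j}x_ix_j\lambda_{ij}.$$
Put $\theta_{ij}=\sigma_{ij}-3N\lambda_{ij}$. For a triple $T$, $e_2(T)-3Nx_T=\sum_{c\in T}(1-Nx_c)x_{T\setminus c}$; summing over $T\in L(ij)$,
$$\theta_{ij}=\sum_{c\notin ij}z_c\,w(ijc).$$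
Set $w_c=w(ijc)$ for $c\notin ij$ and $w_c=0$ for $c\in ij$, so $0\le w_c\le\frac s2$ by (5). Since $\sum z_c=0$, the positive and the negative parts of $z$ each sum to $\frac12\sum|z_c|$, and $\sum|z_c|\le\sqrt{N\cdot N\nu}=N\sqrt\nu$. So
$$|\theta_{ij}|\le\tfrac s2\cdot\tfrac12\sum|z_c|\le\tfrac s4N\sqrt\nu=\tfrac14(1+\nu)\sqrt\nu .$$
Now $12N\lambda_{ij}\sigma_{ij}=(\sigma_{ij}+3N\lambda_{ij})^2-\theta_{ij}^2$. By Cauchy–Schwarz $\sum_{i<j}x_ix_j(\sigma_{ij}+3N\lambda_{ij})^2\ge(60\lambda N)^2/e_2$, and $\sum_{i<j}x_ix_j\theta_{ij}^2\le e_2\cdot\frac1{16}(1+\nu)^2\nu$ with $e_2\le\frac12$. Dividing by $12N$,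
$$K\ge\frac{300N\lambda^2}{e_2}-\frac{(1+\nu)^2\nu}{384N}. \tag{19}$$

## 9. One missing 4-set per edge of $G_A$: the cases $N=17,18$

**Lemma 8.** If $ab\in G_A$, then $c(ab)\in K_{ab}$. Hence $Y_A\ge U_A$.

**Proof.** Put $B=(A\setminus c(ab))\cup ab\in H$. Then $|A\cap B|=3$ and $A\triangle B=c(ab)\cup ab$, which is not in $\mathcal S$ by (F2). So $|K_{ab}|\ge1$ for every $ab\in G_A$. $\square$

By Lemma 8, (10) and (17), $W_2-\lambda\varepsilon\le Y_1$. Divide by $\lambda$ and use (6), (18), (19), $\varepsilon\le10s^2$ (its total coefficient is 2) and $\lambda\ge\lambda_0$: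
$$\Psi_3:=\frac{100\lambda_0}{e_3}+\frac{300N\lambda_0}{e_2}+20(s-s_3)-20s^2-10e_2-\frac{3125(1+\nu)^2\nu}{384N}\le0. \tag{20}$$
By (14), (16), $s=\frac{1+\nu}N$ and $e_2=\frac{N-1-\nu}{2N}$, the six terms have these lower bounds, in which decimals are rounded downward:

| term | $N=17$ | $N=18$ |
|---|---|---|
| $100\lambda_0/e_3$ | $0.2312$ | $0.2287$ |
| $300N\lambda_0/e_2$ | $3.468+0.2167\nu$ | $3.6592+0.2152\nu$ |
| $20(s-s_3)$ | $1.10726+0.8027\nu$ | $1.0493+0.7654\nu$ |
| $-20s^2$ | $-0.06921(1+\nu)^2$ | $-0.0618(1+\nu)^2$ |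
| $-10e_2$ | $-4.70589+0.2941\nu$ | $-4.7223+0.2777\nu$ |
| last term | $-0.4788\,\nu(1+\nu)^2$ | $-0.4522\,\nu(1+\nu)^2$ |

For $N=17$ the constants sum to more than $0.0313$; the coefficient of $\nu$ is at least $0.2167+0.8027-0.1385+0.2941-0.4788>0.696$; those of $\nu^2,\nu^3$ are at least $-1.027,\,-0.479$. For $N=18$ the constants sum to more than $0.153$; the coefficient of $\nu$ is at least $0.2152+0.7654-0.1236+0.2777-0.4522>0.682$; those of $\nu^2,\nu^3$ are at least $-0.967,\,-0.453$. For $0\le\nu\le\frac12$,
$$0.696-\tfrac{1.027}2-\tfrac{0.479}4>0,\qquad 0.682-\tfrac{0.967}2-\tfrac{0.453}4>0,$$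
so the terms with $\nu$ add up to something nonnegative and $\Psi_3>0$. This contradicts (20), and $N=17,18$ are excluded.

At $N=16$ this is not enough. For uniform weights ($\nu=0$) one has exactly $\Psi_3=\frac{49.152}{210}+3.2768+\frac{300}{256}-\frac{20}{256}-4.6875$, which is about $-0.083$, so (20) holds. We must find more than one missing 4-set for a typical edge of $G_A$.

## 10. Triangles with an apex

**Lemma 9.** If $va,vb\in G_A$, $a\ne b$, and $|c(va)\cap c(vb)|=1$, then $c(va)\triangle c(vb)\in K_{ab}$.

**Proof.** The edges $(A\setminus c(va))\cup va$ and $(A\setminus c(vb))\cup vb$ of $H$ share the two elements of $A\setminus(c(va)\cup c(vb))$ and the vertex $v$, exactly three vertices. Their symmetric difference is $(c(va)\triangle c(vb))\cup ab$; use (F2). $\square$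

**Lemma 10.** Let $va,vb,ab\in G_A$ and suppose $\alpha=c(va)$ and $\beta=c(vb)$ are disjoint. Let $\gamma=c(ab)$. Then $|\gamma\cap\alpha|=|\gamma\cap\beta|=1$. Writing $\alpha=pp'$, $\beta=qq'$, $\gamma=pq$, we have
$$\alpha\triangle\gamma=p'q\in K_{vb}\setminus\{\beta\},\qquad \beta\triangle\gamma=pq'\in K_{va}\setminus\{\alpha\}.$$

**Proof.** Properness gives $\gamma\ne\alpha,\beta$. As $|A|=5$, the pair $\gamma$ meets the 4-set $\alpha\cup\beta$. Suppose $\gamma$ meets only $\alpha=pp'$, say $\gamma=pe$ with $e\notin\alpha\cup\beta$. Lemma 9 applied at the vertex $a$, to the edges $av$ and $ab$, gives $\alpha\triangle\gamma=p'e\in K_{vb}$, that is, $p'evb\notin\mathcal S$. But $p'e\subset A\setminus\beta$, so $p'evb\subset(A\setminus\beta)\cup vb\in H$, a contradiction. The case where $\gamma$ meets only $\beta$ is symmetric. So $\gamma$ meets both, in one element each. Lemma 9 at $a$ gives $p'q\in K_{vb}$, and it differs from $\beta$ since $p'\notin\beta$. Lemma 9 at $b$ gives $pq'\in K_{va}$, which differs from $\alpha$ since $q'\notin\alpha$.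 $\square$

**Definition (apex).** A vertex of a triangle of $G_A$ is its *apex* if the two edges of the triangle at that vertex have disjoint colors.

By Lemma 10 a triangle has at most one apex: if $v$ is an apex, the colors at $a$ meet and the colors at $b$ meet. In Example 1 the triangle $678$ has apex $6$, with $\alpha=12$, $\beta=34$, $\gamma=13$. The lemma predicts $23\in K_{68}$ and $14\in K_{67}$, and indeed $2368$ and $1467$ are missing.

**Lemma 11.** For $vb\in G_A$ let $\mathcal W(vb)$ be the set of $a$ such that $vab$ is a triangle of $G_A$ with apex $v$ or $b$. Then $|K_{vb}|\ge1+\frac14|\mathcal W(vb)|$.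

**Proof.** By Lemma 8, $\beta=c(vb)\in K_{vb}$. By Lemma 10, used with apex $v$ or with apex $b$, each $a\in\mathcal W(vb)$ yields the element $c(va)\triangle c(ab)\in K_{vb}\setminus\{\beta\}$. It has the form $p'q$ with $q\in\beta$, $p'\notin\beta$, and $\{c(va),c(ab)\}=\{pp',pq\}$ with $p\in A\setminus(\beta\cup p')$. Given the element, $q$ and $p'$ are determined; there are two choices of $p$ and two orders, so at most four possibilities for $c(va)$. By properness at $v$, the color $c(va)$ determines $a$. So each element arises from at most four vertices $a$. $\square$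

The rest of this section turns Lemma 11 into a lower bound for $Y_A$ in terms of $U_A$ and the defects $\delta(T)$.

**Step 1: summing over edges.** The purpose is to regroup by apex. Sum $|K_{vb}|x_vx_b$ over $vb\in G$ and use Lemma 11. A triangle $vab$ with apex $v$ has $a\in\mathcal W(vb)$ and $b\in\mathcal W(va)$, but $v\notin\mathcal W(ab)$, since neither $a$ nor $b$ is an apex. So it contributes $\frac14x_v(x_a+x_b)$, and
$$Y_A\ge U_A+\tfrac14\sum_{v\in W}x_v\sum_{\{a,b\}}(x_a+x_b), \tag{21}$$
the inner sum being over pairs $a,b\in N_G(v)$ with $c(va)\cap c(vb)=\emptyset$ and $ab\in G$.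

**Step 2: without the condition $ab\in G$.** The purpose is to count pairs of disjoint colors at $v$. There are three 2-subsets of $A$ disjoint from $c(va)$, and by properness the inner sum without the condition $ab\in G$ equals
$$\sum_{a\in N(v)}x_a\cdot\#\{\text{colors present at }v\text{ and disjoint from }c(va)\}=3x(N(v))-\sum_{c\text{ missing at }v}\ \sum_{a\in N(v),\ c(va)\cap c=\emptyset}x_a .$$
For each missing $c$ at most three vertices $a$ occur, one for each color disjoint from $c$. Let $\Theta$ be the sum of the three largest $x_i$. The color $A\setminus T$ is missing at $v\in W$ exactly when $v$ is not covered by $L(T)$, that is, when $v\in D(T)$; and $D(T)\subset W$ for $T\subset A$, because $A\setminus T\in L(T)$. So, with $h_v=\#\{T\subset A:v\in D(T)\}=10-\deg_Gv$, we have $\sum_{v\in W}h_vx_v=\sum_{T\subset A}\delta(T)$. Since $\sum_vx_vx(N(v))=2U_A$, multiplying by $x_v$ and summing gives at least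
$$6U_A-\Theta\sum_{T\subset A}\delta(T).$$

**Step 3: restoring the condition.** The purpose is to subtract the pairs $ab\notin G$. They contribute at most $x(W)\sum_{ab\subset W,\,ab\notin G}(x_a+x_b)=(1-t_A)\sum_{v\in W}\mu_vx_v$, where $\mu_v$ is the number of non-neighbors of $v$ in $W$ other than $v$. As $|W|=N-5$, $\mu_v=(N-6)-\deg_Gv=h_v+N-16$. So this contribution is at most
$$(1-t_A)\sum_{T\subset A}\delta(T)-(16-N)(1-t_A)^2 .$$
Inserting Steps 2 and 3 into (21),
$$Y_A\ge\tfrac52U_A-\tfrac14\Big[(\Theta+1-t_A)\sum_{T\subset A}\delta(T)-(16-N)(1-t_A)^2\Big]. \tag{22}$$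
When $N=16$ and no color is missing anywhere, $G_A$ is complete on 11 vertices and (22) reads $Y_A\ge\frac52U_A$: the gain over Lemma 8 is the factor $\frac52$. The price is the term with $\delta(T)$, which (7) keeps small.

## 11. The cases $N=15,16$

Put $X=\sum_Tx_Tw(T)\delta(T)\ge0$. Since $\sum_{A\supset T}x_A=x_Tw(T)$, also $X=\sum_Ax_A\sum_{T\subset A}\delta(T)$.

**Step 1: the master inequality.** The purpose is to combine the upper count (17) with the lower count (22). Let $\vartheta$ be the sum of the three smallest $x_i$, so $J\ge\vartheta X$, and let $\varpi=\max_A(1-t_A)$. By Jensen and (3), $\sum_Ax_A(1-t_A)^2\ge\lambda(1-5s)^2$. Multiply (22) by $x_A$, sum over $A$, and use (10), (17) and $16-N\ge0$: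
$$\tfrac52(W_2-\lambda\varepsilon)+\tfrac{16-N}4\lambda(1-5s)^2-\kappa X\le Y_1,\qquad \kappa=\tfrac14\Theta+\tfrac14\varpi-\vartheta .$$
Divide by $\lambda$ and use (6), (18), (19), $\varepsilon\le10s^2$ (total coefficient $\frac72$) and $\lambda\ge\lambda_0$:
$$\Psi:=\frac{250\lambda_0}{e_3}+\frac{300N\lambda_0}{e_2}+20(s-s_3)+\frac{16-N}4(1-5s)^2-35s^2-10e_2-\frac{3125(1+\nu)^2\nu}{384N}\le\kappa\frac X\lambda. \tag{23}$$

**Step 2: bounding the right side.** The purpose is to bound $\kappa$ and $X/\lambda$ by functions of $y=\sqrt\nu$. By (15) with $k=3$ (for $\Theta$ and $\vartheta$) and $k=N-5$ (for $\varpi$),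
$$\kappa\le\bar\kappa:=\frac1N\Big[\frac{3+\sqrt{3(N-3)}\,y}4+\frac{N-5+\sqrt{5(N-5)}\,y}4-3+\sqrt{3(N-3)}\,y\Big].$$
Here $\bar\kappa>0$, and $\kappa X\le\bar\kappa X$ as $X\ge0$. By (5) and (7), $X\le\frac s2\cdot4\tau=2s\tau$, so
$$\frac X\lambda\le2s\Big(\frac{e_4}\lambda-5N\Big)\le2s\Big(\frac{e_4}{\lambda_0}-5N\Big). \tag{24}$$

**Step 3: $N=15$.** We contradict (23), knowing $\nu<\frac1{16}$ and $y<\frac14$. By (14) and (16), the terms of $\Psi$, in order, are at least

* $\frac{250\lambda_0}{e_3}\ge0.48\cdot\frac{225}{182}\ge0.5934$;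
* $\frac{300N\lambda_0}{e_2}\ge\frac{43.2}{14}\big(1+\frac\nu{14}\big)\ge3.0857+0.2204\nu$;
* $20(s-s_3)\ge\frac{20(14+10\nu)}{225}\ge1.2444+0.8888\nu$;
* $\frac14(1-5s)^2=\frac{(2-\nu)^2}{36}\ge0.1111-0.1112\nu$;
* $-35s^2=-\frac{35}{225}(1+\nu)^2\ge-0.1556(1+\nu)^2$;
* $-10e_2=-\frac{14-\nu}3\ge-4.6667+0.3333\nu$;
* $-\frac{3125}{5760}\nu(1+\nu)^2\ge-0.5426\,\nu(1+\nu)^2$.

The constants sum to $0.2123$, the coefficients of $\nu$ to $0.4775$, those of $\nu^2$ to $-1.2408$, and $-0.5426\nu^3\ge-0.034\nu^2$. So
$$\Psi\ge0.212+0.477\nu-1.28\nu^2,$$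
which is increasing on $[0,\frac1{16}]$. Next, $\sqrt{36}=6$ and $\sqrt{50}<7.072$ give $\bar\kappa\le\frac{0.25+9.268y}{15}\le0.0167+0.6179y$. Since $e_4\le\binom{15}4/15^4=\frac{1365}{50625}$, (24) gives $\frac X\lambda\le\frac{2(1+\nu)}{15}(84.2593-75)\le1.2346(1+y^2)$.

If $y\le0.22$, then $\kappa X/\lambda\le0.1527\cdot1.2944<0.199<0.212\le\Psi$. If $0.22\le y\le0.25$, then $\kappa X/\lambda\le0.1712\cdot1.3118<0.2247$, while $\Psi\ge0.212+0.477(0.0484)-1.28(0.0484)^2>0.231$. Both contradict (23).

**Step 4: $N=16$.** We contradict (23), knowing $\nu<\frac15$ and $y<0.4473$. The terms of $\Psi$, in order, are at least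

* $\frac{250\lambda_0}{e_3}\ge0.48\cdot\frac{256}{210}\ge0.5851$;
* $\frac{300N\lambda_0}{e_2}\ge\frac{49.152}{15}\big(1+\frac\nu{15}\big)\ge3.2768+0.2184\nu$;
* $20(s-s_3)\ge\frac{20(15+10.8\nu)}{256}\ge1.1718+0.8437\nu$;
* $0$;
* $-35s^2=-\frac{35}{256}(1+\nu)^2\ge-0.1368(1+\nu)^2$;
* $-10e_2=-\frac{10(15-\nu)}{32}=-4.6875+0.3125\nu$;
* $-\frac{3125}{6144}\nu(1+\nu)^2\ge-0.5087\,\nu(1+\nu)^2$.

The constants sum to $0.2094$, the coefficients of $\nu$ to $0.5923$, those of $\nu^2$ to $-1.1542$, and $-0.5087\nu^3\ge-0.1018\nu^2$. So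
$$\Psi\ge0.209+0.592\nu-1.26\nu^2 .$$
Also $\sqrt{39}<6.2451$ and $\sqrt{55}<7.4163$ give $\bar\kappa\le\frac{0.5+9.6605y}{16}\le0.0313+0.6038y$. By (13), which is Maclaurin and valid for every $N$, $e_4\le\frac{1820}{65536}\big(1-\frac\nu{15}\big)^2$. With (24) and $\nu^2\le\frac\nu5$,
$$\frac X\lambda\le\frac{1+\nu}8\Big(86.7844\big(1-\tfrac\nu{15}\big)^2-80\Big)\le\frac{1+\nu}8(6.7844-11.49\nu)\le0.8481-0.58\nu .$$
Hence
$$\kappa\frac X\lambda\le(0.0313+0.6038y)(0.8481-0.58y^2)\le0.0266+0.5121y-0.35y^3,$$
and, with $\nu=y^2$,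
$$\Psi-\kappa\frac X\lambda\ge\big(0.1824-0.5121y+0.592y^2\big)+y^3(0.35-1.26y).$$
The quadratic has minimum $0.1824-\frac{0.5121^2}{4\cdot0.592}>0.071$. The function $y^3(0.35-1.26y)$ increases up to $y=\frac{1.05}{5.04}$ and then decreases, so on $[0,0.4473]$ it is at least the smaller of its endpoint values $0$ and $0.4473^3(0.35-1.26\cdot0.4473)>-0.020$. Therefore $\Psi-\kappa X/\lambda>0.05>0$, contradicting (23).

Every $N\ge6$ is now excluded, so Proposition 6 is proved, and with it Theorem 3. $\blacksquare$

## 12. Twin classes and all large $n$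

When $5\nmid n$, Theorem 3 gives only $\mathrm{ex}(n,D_5)\le(n/5)^5$, which is larger than $p_5(n)$. To get the exact value we symmetrize at the level of 5-graphs. Throughout, $n\ge5$, and $d(u)$ denotes the number of edges containing $u$.

**Step 1: replacing one vertex.** The purpose is an operation that preserves extremality. Let $H$ be extremal on $[n]$ and let $u\ne v$ lie in no common edge. Delete $u$ and insert in its place a copy of $v$. The result is a blow-up of $H-u$, so it is $D_5$-free by Lemma 2, and it has $|H|-d(u)+d(v)$ edges. By extremality $d(v)\le d(u)$, and by symmetry $d(u)\le d(v)$. So $d(u)=d(v)$ and the new 5-graph is extremal.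

**Step 2: merging twin classes.** The purpose is to reach a 5-graph in which non-adjacency is trivial. Call $u,v$ *twins* if they have equal links, the link of $u$ being $\{E\setminus u:u\in E\in H\}$. Twins lie in no common edge, because no set in the link of $v$ contains $v$. Being twins is an equivalence relation. In $P_5(n)$ with $n\ge5$ the twin classes are the five parts.

Suppose $u,v$ lie in no common edge but are not twins. Then no twin $u'$ of $u$ lies in a common edge $E$ with $v$, since otherwise $(E\setminus u')\cup u$ would be an edge containing $u$ and $v$. Replace all members of the twin class of $u$, one by one, by copies of $v$. Each step is legitimate: the edges created arise from edges $E\ni v$ by exchanging $v$ for the new copy, and such $E$ contain no member of the class of $u$; so the remaining members still share no edge with $v$. By Step 1 every 5-graph produced is extremal.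

We claim that the number of twin classes drops. The copies are twins of $v$. It remains to see that vertices $w,w'$ outside the class of $u$ that were twins remain twins in each single step. If $w,w'\ne v$, exchanging $w$ and $w'$ is an automorphism of the old 5-graph and fixes $u$ and $v$, hence is an automorphism of the new one; and $w,w'$ share no new edge, because a new edge comes from an old edge by exchanging $v$ for the copy. So their links are still equal. If $w=v$, then $w'$ shares no edge with $v$, so no created edge contains $w'$ or $v$; thus both links change only by deletion of the edges meeting the replaced vertex, and they stay equal. So old classes other than that of $u$ are not split, and the class of $u$ is absorbed into that of $v$.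

Iterating, we reach an extremal $H^*$ in which two distinct vertices lie in no common edge exactly when they are twins.

**Step 3: the quotient $P$.** The purpose is to bring Proposition 6 into play. Let $P$ be the subgraph of $H^*$ induced by one representative of each twin class. An edge of $H^*$ has at most one vertex in each class, and vertices may be exchanged for twins, so $H^*$ is a blow-up of $P$ with class sizes $n_1,\dots,n_N\ge1$. Further, $P$ is $D_5$-free, and any two of its vertices lie in a common edge of $P$: they lie in a common edge of $H^*$, and its other vertices can be replaced by their representatives. By Lemma 7, $P$ satisfies (F1). As $H^*\ne\emptyset$, $N\ge5$.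

If $N=5$, then $P$ is a single edge and $\mathrm{ex}(n,D_5)=n_1\cdots n_5\le p_5(n)$, because if $n_i\ge n_j+2$, then $(n_i-1)(n_j+1)>n_in_j$, so the product is largest for sizes as equal as possible. Equality holds since $P_5(n)$ is $D_5$-free.

**Step 4: $N\ge6$ happens for only finitely many $n$.** The purpose is to finish the proof of Theorem 4. Suppose for infinitely many $n$ some $H^*$ obtained in this way has $N\ge6$. For such $n$ let $x=(n_i/n)$ and $p=p_P(x)=\mathrm{ex}(n,D_5)/n^5$. By Theorem 3, $p_5(n)/n^5\le p\le5^{-5}$, so $p\to5^{-5}$ as $n\to\infty$.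

Moving one vertex from class $j$ to class $i$ gives another blow-up of $P$ (with class $j$ possibly empty), which is $D_5$-free, so the number of edges does not increase. Since $p_P$ is multilinear, $p_P(x+\frac1n(e_i-e_j))-p_P(x)=\frac1n(\partial_ip_P-\partial_jp_P)-\frac1{n^2}\lambda_{ij}$ with $\lambda_{ij}=\partial_i\partial_jp_P\le e_3(x)\le\frac16$. Hence
$$\partial_ip_P-\partial_jp_P\le\frac{\lambda_{ij}}n\le\frac1{6n}\quad\text{at }x .$$
As $5p=\sum x_i\partial_ip_P$ is an average of the partial derivatives, $|\partial_ip_P-5p|\le\frac1{6n}$ for all $i$. By (F1) each 4-set lies in at most one edge of $P$, so $\sum_i\partial_ip_P\le e_4(x)\le\frac1{24}$, and therefore $N\big(5p-\frac1{6n}\big)\le\frac1{24}$. Since $p\to5^{-5}$, $N$ is bounded. So there are finitely many possible $P$ up to isomorphism; pass to a subsequence of $n$ with $P$ fixed and $x\to x^*$. Then $p_P(x^*)=5^{-5}=\lambda(P)$ by Theorem 3, and $\partial_ip_P(x^*)=5^{-4}$ for *every* vertex $i$ of $P$, including those with $x_i^*=0$.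

Let $S$ be the support of $x^*$. Then $x^*|_S$ is a positive maximizer for $P[S]$, which is $D_5$-free and satisfies (F1), and its value is $5^{-5}$. Proposition 6 gives $|S|=5$, so $S\in P$. As $N\ge6$, there is a vertex $i\notin S$. By (F1), no edge $E\ni i$ has $E\setminus i\subseteq S$, for it would share four vertices with $S$. So every monomial of $\partial_ip_P$ contains a variable that vanishes at $x^*$, and $\partial_ip_P(x^*)=0\ne5^{-4}$, a contradiction.

Thus there is $n_0$ such that for $n>n_0$ every $H^*$ obtained by symmetrization has $N=5$, and Theorem 4 follows from Step 3. $\blacksquare$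

## 13. Undoing the symmetrization: uniqueness of $P_5(n)$

We prove Theorem 5. Take $n_0$ as in Step 4 above and $n_0\ge10$. Let $H$ be extremal with $5\mid n$ or $n>n_0$, and let $H=H_0\to H_1\to\dots\to H_m=H^*$ be the symmetrization of Section 12 in single-vertex steps; all $H_i$ are extremal and have $p_5(n)$ edges.

**Step 1: $H^*\cong P_5(n)$.** The purpose is to identify the end of the sequence. If $n>n_0$, then $N=5$ and $n_1\cdots n_5=p_5(n)$, which by the strict inequality in Step 3 of Section 12 forces the $n_i$ to be as equal as possible. If $5\mid n$, then at $x=(n_i/n)$ we have $p_P(x)=p_5(n)/n^5=5^{-5}=\lambda(P)$ by Theorem 3, all coordinates are positive, and $P$ is $D_5$-free and satisfies (F1). So $N=5$ by Proposition 6, and $n_1\cdots n_5=(n/5)^5$ forces $n_i=n/5$.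

**Step 2: going back one step.** The purpose is to show that if an extremal $H$ becomes $H'\cong P_5(n)$ by replacing $u$ with a copy of some $v$, then $H\cong P_5(n)$. If $n=5$, this is trivial, as there is only one 5-set. Otherwise $n\ge10$, so all parts of $H'$ have at least two vertices, and $H-u=H'-u$ is complete 5-partite with nonempty parts $V_1,\dots,V_5$. Consider an edge $u\cup F\in H$, $|F|=4$.

First, $F$ is a transversal of four parts. If $F$ contained $a\ne a'$ in one part, choose a transversal $g$ of the other four parts. Then $a\cup g$ and $a'\cup g$ are edges with symmetric difference $\{a,a'\}\subseteq u\cup F$, which is forbidden.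

Second, all such $F$ miss the same part. Suppose $u\cup F,\ u\cup F'\in H$, where $F$ misses $V_1$ and $F'$ misses $V_2$; other indices are analogous. Let $f_1'$ be the vertex of $F'$ in $V_1$. Then $B=f_1'\cup F$ is a transversal of all five parts, so $B\in H$, and $(u\cup F)\triangle B=\{u,f_1'\}\subseteq u\cup F'$. The edges $u\cup F$, $B$, $u\cup F'$ are distinct, since $u\notin B$ and $F\ne F'$. This is forbidden.

So we may put $u$ into the part that all these $F$ miss, or into any part if $u$ lies in no edge. Then $H$ is contained in a complete 5-partite 5-graph on $n$ vertices, which has at most $p_5(n)=|H|$ edges. Hence $H$ equals it, its part sizes are as equal as possible, and $H\cong P_5(n)$.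

**Step 3: induction.** The purpose is to return to the given $H$. Step 1 gives $H_m\cong P_5(n)$, and Step 2 passes from $H_{i+1}$ to $H_i$. Going backward along the sequence, $H=H_0\cong P_5(n)$. $\blacksquare$
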